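# More variable service can shorten the wait: a disproof for $GI/G/s$ queues with $F\le_c M$

## 1. Two servers, one long service, and a wait that is a minimum

Two servers share one first-come first-served queue. Customer $n$ arrives at time $n$, for every integer $n$. Every service lasts $\frac32$, except that of customer $0$, which lasts $\frac52+y$ with $|y|<\frac12$. Before time $0$ nobody has waited. Let us run the system by hand.

* Customer $-1$ leaves at time $\frac12$ and all earlier customers are gone by time $0$, so customer $0$ starts at once and leaves at $\frac52+y$.
* Customer $1$ starts at $1$ on the other server and leaves at $\frac52$.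
* Customer $2$ finds both servers busy, with residual services $\frac12$ and $\frac12+y$. He waits $\min(\frac12,\frac12+y)$, starts at $\frac52+\min(0,y)$ and leaves at $4+\min(0,y)$.
* Customer $3$ finds the other server, which was released at $\frac52+\max(0,y)<3$. He does not wait, and leaves at $\frac92$.
* Customer $4$ finds the server released at $4+\min(0,y)\le4$. He does not wait, and from here on everything looks as it did before time $0$.

The total wait caused by the long service is therefore
$$C(y)=\tfrac12+\min(0,y).$$
This function is concave. If $y=0$ the total wait is $\frac12$; if $y=\pm\delta$ with probability $\frac12$ each, where $0<\delta<\frac12$, its mean is $\frac12-\frac\delta2$. Making the long service more variable, with the same mean, has reduced the expected wait, because the customer who waits takes whichever server is released first, and a minimum is concave.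

This pattern is what the proof turns on. It is used to decide whether more variable service times always mean longer mean waits, under a regularity condition on the arrivals. Most of the work will be to make this one pattern decide the sign in the *equilibrium* mean, for every number of servers $s\ge2$ and every traffic intensity $\rho<1$.

## 2. The $GI/G/s$ queue, the convex order, and Conjecture 1.3

**Definition (the model).** In the $GI/G/s$ queue there are $s$ identical servers in parallel, an unlimited waiting room and the first-come first-served discipline. Arrivals form a renewal process with interarrival cdf $F$. The service times are iid with cdf $G$, independent of the arrivals. The traffic intensity $\rho$ is the mean service time divided by $s$ times the mean interarrival time, and we assume $\rho<1$. The equilibrium waiting time $W(G)$ of an arriving customer (time in queue before service) is the limit in law of the wait $W_n$ of customer $n$ in a system that starts empty. Its mean is $EW(G)$.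

**Definition (Kiefer–Wolfowitz vector).** Let $V_n=(V_n^1\le\dots\le V_n^s)$ list in increasing order the server workloads just before arrival $n$: for each server, the time until it would be free of all customers who arrived before $n$. Customer $n$ goes to the server that is released first, so $W_n=V_n^1$. If $S_n$ is his service time, $X_n$ the time to the next arrival, and $R$ sorts into increasing order, then
$$V_{n+1}=R\big((V_n^1+S_n-X_n)^+,(V_n^2-X_n)^+,\dots,(V_n^s-X_n)^+\big).$$
Vectors are compared componentwise. The $k$-th smallest entry of a list is a nondecreasing function of the list, so the recursion is *monotone*: larger initial vectors and larger service times give larger $V_n$ for all later $n$.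

*Example.* Section 1 in this language, with $X_n=1$: $V_0=(0,\frac12)$, then $V_1=(0,\frac32+y)$, $V_2=R(\frac12,\frac12+y)$, $V_3=(0,1+\min(0,y))$ and $V_4=(0,\frac12)=V_0$.

**Definition (convex order).** For random variables with finite means, $X'\le_cX''$ (equivalently $F'\le_cF''$ for their cdfs) means $Ef(X')\le Ef(X'')$ for every convex $f:\mathbb R\to\mathbb R$ for which the expectations exist. Taking $f(x)=\pm x$ shows that the means agree.

*Examples.* By Jensen's inequality, the point mass $\delta_\mu$ at $\mu$ lies below every law with mean $\mu$. Also, replacing an atom at $z$ by two equal atoms at $z\pm\delta$ increases a law in the convex order, since $f(z)\le\frac12f(z-\delta)+\frac12f(z+\delta)$.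

The problem comes from "Comparison Conjectures About The $M/G/s$ Queue" (http://www.columbia.edu/%7eww2040/comparisonConjectures1983.pdf). Its statement quotes two results. Here $G',G''$ are used with the same arrival process, $\mu^{-1}$ is their common mean, and $c^2(G)$ is the variance of $G$ divided by the square of its mean.

* (i) If $G'\le_cG''$, then $EW(G')\le EW(G'')+(c^2(G'')-c^2(G'))/2\mu$ for $GI/G/s$ systems with the same arrival process.
* (ii) For general $GI/G/s$ queues, $G'\le_cG''$ does not imply $EW(G')\le EW(G'')$.

Neither is used below; Section 9 comments on (i). In view of (ii), the conjecture restricts the arrivals.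

**Conjecture 1.3.** Suppose that $F\le_cM$, where $M$ is an exponential cdf. If $G'\le_cG''$ with $G'\ne G''$ in a $GI/G/s$ queue with interarrival-time cdf $F$, then $EW(G')\le EW(G'')$.

It is false.

**Theorem 1.** Let $s\ge2$, $0<\rho<1$ and $F=\delta_1$ (interarrival times $\equiv1$). There are finitely supported laws $G'\ne G''$ of strictly positive service times with $G'\le_cG''$ and common mean $s\rho$ (so the traffic intensity is $\rho$) such that
$$EW(G')>EW(G'').$$

Since $\delta_1\le_cM$ for $M$ exponential of mean $1$, all hypotheses of the conjecture hold and its conclusion fails.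

## 3. One server: a maximum of affine functions

The first approach to try is to compare the two systems by changing one service time at a time. For $s=1$ this proves the inequality.

**Proposition 2 ($s=1$; classical).** For $GI/G/1$ with any $F$ and $\rho<1$: $G'\le_cG''$ implies $EW(G')\le EW(G'')$.

**Proof.** Unrolling $W_{n+1}=(W_n+S_n-X_n)^+$ from $W_0=0$ and reversing the order of the variables, one finds that $W_n$ has the law of $\max_{0\le k\le n}\sum_{i\le k}(S_i-X_i)$, with $X_i$ iid of cdf $F$. Hence $W$ has the law of $\sup_{k\ge0}\sum_{i\le k}(S_i-X_i)$. For fixed $n$ the maximum over $k\le n$ is, as a function of one $S_i$ with all other variables fixed, a maximum of affine functions, hence convex; it lies between $0$ and $\sum_{i\le n}S_i$, so it is integrable. Replace the $S_i$ one at a time, from law $G'$ to law $G''$, conditionally on the other variables. No replacement decreases the expectation. Let $n\to\infty$ by monotone convergence. $\blacksquare$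

For $s\ge2$ the argument stops at the word *convex*. In Section 1 the wait of customer $2$ is $\min(\frac12,\frac12+y)$ as a function of the service time of customer $0$; it has a concave kink at $y=0$. So replacing that single service time by a more variable one, conditionally on the others, decreases the wait.

This is not yet a counterexample. In equilibrium, special service times occur in every possible configuration, and only some configurations are concave. The remedy is to make special services rare, with probability of order $p$ each, and to show that as $p\to0$ the concave configuration gives the leading term of $EW(G')-EW(G'')$. Two things must be arranged.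

* *Enough specials at light load.* In Section 1 the ordinary services last $\frac32>1$, so one long service suffices to block both servers. If $s\rho$ is smaller, several long services must overlap.
* *Uniformity in $p$.* The error terms must be bounded with constants that do not depend on $p$.

*Light load, $s=2$, $\rho=\frac14$.* Take ordinary services $b$ just below $\frac12$, let customer $0$ have service $2+a$ and customer $1$ service $1+x$, with $0<a<\frac14$ and $0\le x\le2a$. The two leave at times $2+a$ and $2+x$, so customer $2$ waits $\min(a,x)$. He leaves before $2+a+\frac12<3$ and the other server is released at $2+\max(a,x)<3$, so nobody else waits. The total wait is $\min(a,x)$: it equals $a$ for $x=a$, and averages $\frac a2$ for $x\in\{0,2a\}$ equally likely. So two special services, on consecutive customers, do the same job. In general $j+1$ specials will be needed, where $j=s-\lceil s\rho\rceil$.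

## 4. The two service laws

This section fixes the laws for all $s\ge2$ and $0<\rho<1$. Let
$$m=\lceil s\rho\rceil\in\{1,\dots,s\},\qquad j=s-m,$$
so $m-1<s\rho\le m$. Let $p>0$ be small.

**Case $j\ge1$.** Fix $a>0$ with $2a<s\rho-m+1\le1$. The service time is

* $b$ with probability $1-2p$ ("base"),
* $A=s+a$ with probability $p$ ("type $A$"),
* of type $B$ with probability $p$: under $G'$, $B=m+a$; under $G''$, $B=m$ or $B=m+2a$, equally likely.

Put $b=\dfrac{s\rho-p(s+m+2a)}{1-2p}$, which makes the mean $s\rho$. Since $s+m+2a>2s\rho$, we have $b<s\rho$, and $b\to s\rho$ as $p\to0$. Let $q=2p$ and $\kappa=\delta=a$.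

**Case $j=0$** (so $m=s$ and $s\rho>s-1$). Let $\beta_0=s\rho-s+1\in(0,1)$ and fix $0<\delta<\frac12\min(\beta_0,1-\beta_0)$. The service time is

* $b=s\rho-p$ with probability $1-p$ ("base"),
* of type $B$ with probability $p$: under $G'$, $B=b+1$; under $G''$, $B=b+1\pm\delta$, equally likely.

The mean is $b+p=s\rho$. Let $q=p$ and $\kappa=b-s+1$.

Customers who are not base are *special*. Specials occur independently, with probability $q$ per customer. Put
$$\beta=b-m+1,\qquad x=B-m,\qquad K=s+1.$$
For small $p$ the following hold.

* $0<\beta<1$, that is, $m-1<b<m$, and $b\le s\rho<s$. If $j\ge1$, then $\beta>2a$, because $\beta\to s\rho-m+1>2a$. If $j=0$, then $\beta=\beta_0-p=\kappa$.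
* Under $G'$, $x=\kappa$; under $G''$, $x=\kappa\pm\delta$, equally likely; and $\kappa\pm\delta\in[0,1)$. For $j\ge1$ the values $\kappa\pm\delta$ are $0$ and $2a<1$. For $j=0$, $\beta_0-p-\delta>0$ and $\beta_0-p+\delta<1$ by the choice of $\delta$.
* All services are positive and at most $K$: $b<s$, $A=s+a<s+1$, and $B=m+x<s+1$.

Under $G''$ the type-$B$ atom of $G'$ is replaced by a mean-preserving pair of atoms, so $G'\le_cG''$, $G'\ne G''$, and both have mean $s\rho$. The base length $b$ is the same for both laws.

**The base state.** Let
$$V^*=R\big((b-k)^+\big)_{k=1}^s .$$
Its first component is $(b-s)^+=0$. If $V_n=V^*$ and $S_n=b$, the next workloads are $(b-1)^+$ and $\big((b-k)^+-1\big)^+=(b-k-1)^+$ for $1\le k\le s-1$, so $V_{n+1}=V^*$. Thus $V^*$ is a fixed point of the base step; it is the state left by an infinite past of base customers, none of whom waited (customer $-k$ started at $-k$ and has residual $(b-k)^+$ at time $0$). For $s=2$, $b=\frac32$ it is $(0,\frac12)$.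

Start the system with $V_0=V^*$. In Step 1(f) we check that this gives the equilibrium law.

## 5. Step 1: regeneration with constants independent of $p$

This step gives random times at which the system is in state $V^*$, with a law that is the same for $G'$ and $G''$, and shows that a cycle containing $k$ specials has probability of order at most $q^k$. Put
$$\gamma=s-s\rho>0,\quad Y_n=\sum_iV_n^i,\quad \Gamma=s(1+K)+K,\quad r=s\lceil\Gamma/\gamma\rceil+2s .$$
Constants $c,c_1,c_2$ and the constants in $O(\cdot)$ depend only on $s,\rho,a,\delta$, never on $p$.

**(a) Spread: $V_n^s\le V_n^1+K$.** This says that a large total workload is a large workload at every server. It holds for $V^*$, whose components lie in $[0,K]$. Suppose it holds at $n$. All components of $V_{n+1}$ are at least $(V_n^1-1)^+$. Each is at most $(V_n^s-1)^+\le(V_n^1-1)^++K$ or $(V_n^1+S_n-1)^+\le(V_n^1-1)^++K$. So it holds at $n+1$.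

**(b) Drift.** The aim is to bound $Y_n$ by a process that depends only on which customers are special. Always $Y_{n+1}\le Y_n+K$. If $Y_n>s(1+K)$, then (a) gives $Y_n\le sV_n^1+(s-1)K$, so $sV_n^1\ge Y_n-(s-1)K>s$. Then every component exceeds $1$, no positive part acts, and a base step gives $Y_{n+1}=Y_n+b-s\le Y_n-\gamma$.

Let $Z_0=0$, with $Z_{n+1}=Z_n+K$ if customer $n$ is special and $Z_{n+1}=(Z_n-\gamma)^+$ otherwise. Then
$$Y_n\le\Gamma+Z_n .$$
Indeed $Y_0\le sK\le\Gamma$. If $Y_n\le s(1+K)$, then $Y_{n+1}\le s(1+K)+K=\Gamma$. If $Y_n>s(1+K)$, then $Y_{n+1}\le\Gamma+Z_n+K=\Gamma+Z_{n+1}$ after a special customer, and $Y_{n+1}\le\Gamma+Z_n-\gamma\le\Gamma+Z_{n+1}$ after a base customer.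

**(c) Reset: if the workloads at time $n$ have sum at most $\Gamma$ and customers $n,\dots,n+r-1$ are base, then the state at time $n+r$ is $V^*$.** This turns "moderate workload" into an exact state, by squeezing between two explicit systems. Relabel $n=0$. Each component of $V_0$ is at most $\Gamma$, so by monotonicity $V$ is dominated by the system started from $(\Gamma,\dots,\Gamma)$ and dominates the system started empty.

*Upper system.* Let $C_i=\Gamma$ for $-s\le i<0$ and $C_i=\max(C_{i-s},i)+b$ for $i\ge0$. The sequence is nondecreasing: it is constant for $i<0$; $C_{-1}=\Gamma\le\Gamma+b=C_0$; and for $i\ge0$, $C_{i+1}=\max(C_{i+1-s},i+1)+b\ge\max(C_{i-s},i)+b=C_i$ by induction. So customer $i$ finds servers with release times $C_{i-s}\le\dots\le C_{i-1}$, takes the one released at $C_{i-s}$, and completes at $C_i$. His wait is $D_i=(C_{i-s}-i)^+$. For $0\le i<s$ we have $D_i\le\Gamma$. For $i\ge s$, customer $i-s$ completes at $C_{i-s}=(i-s)+D_{i-s}+b$, hence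
$$D_i=(D_{i-s}+b-s)^+\le(D_{i-s}-\gamma)^+ .$$
So if $i\ge ls$, then $D_i\le(\Gamma-l\gamma)^+$, and $D_i=0$ for $i\ge s\lceil\Gamma/\gamma\rceil$. Since $r-s\ge s\lceil\Gamma/\gamma\rceil$, customers $r-s,\dots,r-1$ start on arrival, and the state at time $r$ is $R\big((r-k+b-r)^+\big)_{k\le s}=V^*$.

*Lower system.* The same formulas with $\Gamma$ replaced by $0$ describe the system started empty. Then $D_i=0$ for $i<s$, hence for all $i$, and the state is $V^*$ from time $s$ on. Since $r\ge s$, the squeeze gives $V_r=V^*$.

**(d) Regeneration epochs.** The process $Z$ tells us when the workload is moderate, but then $r$ more base customers are needed. We charge each special for this in advance. Let $L=K+\gamma r$, $\tilde Z_0=0$, and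
$$\tilde Z_{n+1}=\tilde Z_n+L\ \text{ if customer }n\text{ is special},\qquad \tilde Z_{n+1}=(\tilde Z_n-\gamma)^+\ \text{ otherwise.}$$
Clearly $Z_n\le\tilde Z_n$. *Claim: $\tilde Z_n=0$ implies $V_n=V^*$.* If no special precedes $n$, this holds because $V^*$ is a fixed point of the base step. Otherwise let $l<n$ be the last special before $n$. Then $0=\tilde Z_n=\big(\tilde Z_l+L-\gamma(n-l-1)\big)^+$, so $\gamma(n-l-1)\ge\tilde Z_l+L\ge\gamma r$. Hence $n-r\ge l+1$, and
$$Z_{n-r}\le\big(\tilde Z_l+K-\gamma(n-r-l-1)\big)^+\le(K+\gamma r-L)^+=0 .$$
By (b), $Y_{n-r}\le\Gamma$. Customers $n-r,\dots,n-1$ are base, so (c) gives $V_n=V^*$.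

Thus at each epoch with $\tilde Z_n=0$ the pair $(V_n,\tilde Z_n)$ is back in its initial state $(V^*,0)$ and the future is a fresh copy, independent of the past. Let $T$ be the first $n\ge1$ with $\tilde Z_n=0$, let $J$ be the number of specials among customers $0,\dots,T-1$ (the *cycle*), and let $\Sigma=\sum_{n=0}^{T-1}W_n$.

**(e) Bounds on a cycle.** We show that $J$ controls $T$ and $\Sigma$, and that $P(J\ge k)$ is at most of order $q^k$.

If customer $0$ is base, then $\tilde Z_1=0$, so $T=1$, $J=0$ and $\Sigma=W_0=0$. So $J\ge1$ means that customer $0$ is special. In that case $\tilde Z>0$ on $1,\dots,T-1$, so there is no truncation at $0$ in the steps that lead to these epochs.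

For $k\ge2$ let $i_k$ be the index of the $k$-th special of the cycle. Then $i_k\ge1$ and $i_k\le T-1$, so
$$0<\tilde Z_{i_k}=(k-1)L-\gamma\big(i_k-(k-1)\big),\qquad\text{i.e. } i_k<(k-1)(1+L/\gamma);$$
and $i_1=0$. Put $c=2+L/\gamma$. Then $i_k+1\le ck$, so $J\ge k$ forces $k$ specials among the first $\lceil ck\rceil$ customers, and
$$P(J\ge k)\le\tbinom{\lceil ck\rceil}{k}q^k\le2^{ck+1}q^k\le(2^{c+1}q)^k\qquad(k\ge1).$$
For small $p$ this tends to $0$ as $k\to\infty$, so $J<\infty$ almost surely. Then also $T<\infty$, since after a last special $\tilde Z$ decreases by $\gamma$ per step until it reaches $0$.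

If $J\ge1$, customer $T-1$ is base (a special would give $\tilde Z_T\ge L$), and customers $0,\dots,T-2$ consist of $J$ specials and $T-1-J$ base customers. So $0<\tilde Z_{T-1}=JL-\gamma(T-1-J)$, which gives $T<1+J+JL/\gamma\le cJ$. On the cycle $W_n\le Y_n\le\Gamma+Z_n\le\Gamma+\tilde Z_n\le\Gamma+JL$, so $\Sigma\le cJ(\Gamma+JL)\le c_1J^2$ with $c_1=c(\Gamma+L)$. Consequently $1\le ET\le1+cEJ<\infty$, and $ET\to1$ as $p\to0$, since $EJ=\sum_{k\ge1}P(J\ge k)\to0$. If $p$ is so small that $2^{c+1}q\le\frac12$, summing the geometric bounds gives
$$E[\Sigma;\,J\ge j+2]\le c_1\sum_{k\ge j+2}k^2(2^{c+1}q)^k\le c_2\,p^{\,j+2}. \tag{1}$$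

**(f) Equilibrium.** It remains to see that $EW=E\Sigma/ET$. The cycles are iid, $ET<\infty$, and they are aperiodic because $P(T=1)=1-q>0$. By the regenerative limit theorem, $W_n$ converges in law, and the limit assigns to a set $I$ the mass $E\#\{n<T:W_n\in I\}/ET$. So the limit has mean $E\Sigma/ET$.

Let $\hat V_n$ be the vector of the system started empty with the same customers. By monotonicity $\hat V_n\le V_n$. Each cycle has $J\ge1$ with probability $q>0$, so almost surely there is a first one; let $n$ be its end. By (d), $Y_{n-r}\le\Gamma$ and customers $n-r,\dots,n-1$ are base. Then also $\sum_i\hat V^i_{n-r}\le\Gamma$, and (c), which holds for any workload vector, gives $\hat V_n=V^*=V_n$. The two systems coincide from then on, so the limit law is the equilibrium law: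
$$EW=\frac{E\Sigma}{ET}. \tag{2}$$

The process $\tilde Z$ is determined by which customers are special. So the law of $T$ depends only on $q,L,\gamma$, and $ET$ is the same for $G'$ and $G''$. Writing $E\Sigma'$ and $E\Sigma''$ for the values of $E\Sigma$ under $G'$ and $G''$, we must show $E\Sigma'>E\Sigma''$.

## 6. Step 2: cycles with at most $j+1$ specials

This step finds, to order $p^{j+1}$, the only cycles on which the two laws can differ. Regard customers with negative index as base customers who did not wait; this is what state $V^*$ means.

Suppose $\Sigma>0$, and let $n$ be the first customer of the cycle who waits. All earlier customers started on arrival, and all $s$ servers are busy at time $n$. A server is then busy with a customer $i<n$ whose residual service is $i+S_i-n>0$, and different servers hold different customers. So at least $s$ customers $i<n$ satisfy $S_i>n-i$. Call $n-i$ the *lag* of $i$. Only $m-1$ indices have lag at most $m-1$, so at least $s-m+1=j+1$ of these customers have lag at least $m$. Since $b<m$, a base customer with lag at least $m$ has left. Hence these $j+1$ customers are special, have index at least $0$, and belong to the cycle.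

* If $J\le j$, then $\Sigma=0$.
* Suppose $J=j+1$ and $\Sigma>0$. Then all $j+1$ specials have lag at least $m$ and satisfy $S_i>n-i$. A type-$B$ special has $B=m+x<m+1$, so its lag is exactly $m$; since lags are distinct, there is at most one. If $j\ge1$, a type-$A$ special has $A=s+a<s+1$, so its lag is at most $s$. Hence if a type-$B$ special is present, the $j$ type-$A$ specials have distinct lags in $\{m+1,\dots,s\}$, a set of $j$ elements, and they fill it exactly.

Take $J=j+1$, $\Sigma>0$ and a type-$B$ special present. The largest lag of a special is then $s$ (also if $j=0$, where $m=s$). The first special of a cycle is customer $0$, so $n=s$, and the cycle is the following.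

**Definition (critical pattern).** Customers $0,\dots,j-1$ are of type $A$, customer $j$ is of type $B$, and all later customers of the cycle are base.

In Section 1 this is a single type-$B$ customer $0$ ($j=0$); in the light-load example it is $A$ then $B$ ($j=1$). In the critical pattern $\tilde Z_{j+1}=(j+1)L$, so exactly
$$M=\lceil(j+1)L/\gamma\rceil$$
base customers follow in the cycle. This number is the same under $G'$ and $G''$ and independent of $p$, and $M\ge r\ge2s$ because $L\ge\gamma r$. The pattern has probability $p^{j+1}(1-q)^M$. Let $C(x)$ denote $\Sigma$ for the critical pattern with $B=m+x$.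

Now split $E\Sigma$. Cycles with $J\le j$ contribute $0$. Cycles with $J=j+1$ and no type-$B$ special contribute equally to $E\Sigma'$ and $E\Sigma''$, since both their probabilities and all their service lengths agree. Cycles with $J=j+1$, a type-$B$ special and $\Sigma>0$ are critical patterns. Cycles with $J\ge j+2$ contribute $O(p^{j+2})$ by (1). Hence
$$E\Sigma'-E\Sigma''=p^{j+1}(1-q)^M\Big[C(\kappa)-\tfrac12C(\kappa-\delta)-\tfrac12C(\kappa+\delta)\Big]+O(p^{j+2}).\tag{3}$$

## 7. Step 3: the bracket is at least $\delta/2$

This step repeats the computation of Section 1 for general $s$ and $\rho$. Note that $C$ depends on $p$ through $b$, so the bracket needs a bound that is uniform in $p$.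

**The state at time $s$.** By Step 2, in the critical pattern the first customer who waits, if there is one, is customer $s$; this holds for every $x\in[0,1)$. So no customer before $s$ waits, and the components of $V_s$ are the residuals $i+S_i-s$:

* $a,a+1,\dots,a+j-1$, from the type-$A$ customers $0,\dots,j-1$ (none if $j=0$);
* $j+m+x-s=x$, from customer $j$;
* $\beta,\beta+1,\dots,\beta+m-2$, from the base customers $j+1,\dots,s-1$ in this order, since $j+1+b-s=b-m+1=\beta$ (none if $m=1$).

These are $j+1+(m-1)=s$ numbers, all nonnegative. Customers with positive residual occupy different servers, and customers of negative index are gone since $b<s$; so this list is $V_s$ up to order. The smallest entry other than $x$ is exactly $\kappa$: it is $a$ if $j\ge1$, as $a<\beta$, and it is $\beta$ if $j=0$, where $m=s\ge2$ guarantees that $\beta$ is in the list. Customer $s$ belongs to the cycle because $M\ge2s$, and he is base.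

**If $\kappa\le x<1$.** Customer $s$ waits $\kappa$. The next state consists of $(\kappa+b-1)^+$, of $(x-1)^+=0$, and of the other entries reduced by $1$ (positive parts). It does not depend on $x$, so neither do the later waits. Hence $C(x)=C(\kappa)$; in particular $C(\kappa+\delta)=C(\kappa)$.

**If $x=\kappa-\delta$.** Customer $s$ waits $\kappa-\delta$ rather than $\kappa$. The state $V_s$ is componentwise at most the one for $x=\kappa$, and the later services agree, so by monotonicity no later customer waits longer than for $x=\kappa$. Hence $C(\kappa-\delta)\le C(\kappa)-\delta$.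

Therefore
$$C(\kappa)-\tfrac12C(\kappa-\delta)-\tfrac12C(\kappa+\delta)\ \ge\ \tfrac\delta2 ,$$
where $\delta$ does not depend on $p$.

**Conclusion.** By (3), $E\Sigma'-E\Sigma''\ge\frac\delta2p^{j+1}(1-q)^M-O(p^{j+2})$. The number $M$ is fixed, so $(1-q)^M\to1$ as $p\to0$, and $E\Sigma'>E\Sigma''$ for all small $p>0$. Dividing by the common $ET$, (2) gives $EW(G')>EW(G'')$. This proves Theorem 1, and Conjecture 1.3 is disproved. $\blacksquare$

## 8. The construction in numbers for $s=2$

For $\rho=\frac34$: $s\rho=\frac32$, $m=2$, $j=0$, $\beta_0=\frac12$, $0<\delta<\frac14$. The law $G'$ gives $\frac32-p$ with probability $1-p$ and $\frac52-p$ with probability $p$; $G''$ splits the second atom into $\frac52-p\pm\delta$. One special suffices, and $EW(G')-EW(G'')$ is of order $p$.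

For $\rho=\frac14$: $s\rho=\frac12$, $m=1$, $j=1$, $0<a<\frac14$. The law $G'$ gives $b=\frac{1/2-p(3+2a)}{1-2p}$ with probability $1-2p$, and $2+a$ and $1+a$ with probability $p$ each; $G''$ splits the atom $1+a$ into $1$ and $1+2a$. Two specials in a row are needed, and the difference is of order $p^2$.

## 9. Comparison with the quoted bound (i)

With common mean $\mu^{-1}=s\rho$, the allowance in (i) is
$$\frac{c^2(G'')-c^2(G')}{2\mu}=\frac{\mathrm{Var}(G'')-\mathrm{Var}(G')}{2s\rho}.$$

For $j\ge1$, that is, $\rho\le(s-1)/s$, the variances differ by $pa^2$, so (i) allows $pa^2/(2s\rho)$. By (3) and $C\le c_1(j+1)^2$, the violation we found is $O(p^{j+1})$ with $j+1\ge2$. So there is no conflict with (i) for small $p$. Such $\rho$ exist for every $s\ge2$, so the disproof for every $s\ge2$ does not depend on the status of (i).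

For $j=0$, that is, $(s-1)/s<\rho<1$, the laws above contradict (i) as literally stated. Steps 2 and 3 give
$$EW(G')-EW(G'')\ge\frac{p\delta}2(1-o(1))\qquad(p\to0),$$
whereas (i) would bound this difference by $p\delta^2/(2s\rho)<p\delta/8$, since $\delta<\frac14$ and $s\rho>s-1\ge1$. To leading order in $p$ the case $s=2$, $b=\frac32$ is the computation of Section 1, dropping the $O(p)$ correction of $b$: the total wait is $\frac12$ under $G'$ and $\frac12-\frac\delta2$ on average under $G''$. Hence (i), in the form stated, does not hold for all $GI/G/s$ systems.

## 10. Nonconvex renewal functions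

The conjecture is settled by Theorem 1. The next result, not needed for that, gives a criterion on $F$ under which the inequality fails.

**Definition (renewal function).** For an interarrival cdf $F$ with $F(0)=0$ let $U(t)=\sum_{n\ge1}F^{*n}(t)$, the expected number of renewals in $(0,t]$.

*Examples.* For $F=\delta_1$, $U(t)=\lfloor t\rfloor$. It is not convex: $U(\frac32)-2U(1)+U(\frac12)=-1$. For $F=M$ exponential with rate $\lambda$, $U(t)=\lambda t$.

**Theorem 3.** Let $F$ have finite mean $\lambda^{-1}$ and $F(0)=0$, and let $U(t)=\sum_{n\ge1}F^{*n}(t)$. If $U$ is not convex on $(0,\infty)$, then for every $s\ge2$ there are finitely supported $G'\le_cG''$, $G'\ne G''$, on $[0,\infty)$ (with an atom at $0$), with arbitrarily small $\rho$, such that $EW(G')>EW(G'')$ in the $GI/G/s$ queue with interarrival cdf $F$.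

For $F=M$ itself $U$ is linear, and Theorem 3 gives nothing; no claim is made about $M/G/s$.

If $F\le_cM$ with mean $\lambda^{-1}$, then $F(0)=0$ automatically. Indeed, testing with $t\mapsto(t-x)^+$ gives $\int_x^\infty(1-F)\le\int_x^\infty e^{-\lambda t}dt$ for $x\ge0$, with equality at $x=0$. So $\int_0^x(1-F)\ge\int_0^xe^{-\lambda t}dt$, and dividing by $x\downarrow0$ gives $1-F(0)\ge1$.

**Corollary 4.**

1. Let $F\le_cM$. If for some $s\ge2$ the inequality $EW(G')\le EW(G'')$ holds for all stable pairs $G'\le_cG''$, then $U$ has a nondecreasing density on $(0,\infty)$ and $F$ is absolutely continuous. So for every $s\ge2$ the inequality fails for every $F\le_cM$ that is not absolutely continuous.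
2. For every $s\ge2$ it fails for Erlang-$k$ interarrival times, $k\ge3$.
3. For every $s\ge2$ the laws $F\le_cM$ for which it fails include laws arbitrarily close to $M$ (weakly and in Wasserstein distance).

### 10.1 Light-traffic expansion of $EW$

The purpose is to compute the leading term of $EW$ when almost all services are $0$. In the proof of Theorem 3 the letters $K$ and $J$ get new meanings. Let $S=0$ with probability $1-p$, and with probability $p$ ("special") $S\sim H$, where $H$ is supported in $(0,K]$. Write $\bar H(x)=P(H>x)$. Consider customer $0$, arriving at time $0$, with an infinite past. Customer $-k$ has lag $A_k$, where $A_1<A_2<\cdots$ are partial sums of iid variables with cdf $F$. Let $N(t)=\#\{k:A_k\le t\}$.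

**Step A: exponential moments of $N$.** These will bound the number of ways to place specials. Since $F(0)=0$, we can choose $h>0$ with $F(h)\le\frac14$. Consider an interval of length $h$, open on the left and closed on the right. Given the past up to the first renewal in it, $n$ further renewals in it require $n$ successive gaps of length at most $h$, which has probability at most $4^{-n}$. So, conditionally on the past, the number $\#$ of renewals in the interval satisfies
$$E2^{\#}\le2\Big(1+\sum_{n\ge1}(2^n-2^{n-1})4^{-n}\Big)=3 .$$
Covering $(0,t]$ by at most $1+t/h$ such intervals and conditioning successively gives $E2^{N(t)}\le3^{1+t/h}$. In particular $U(t)=EN(t)<\infty$.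

**Step B: comparison with one server.** This localizes $W$ to a few specials. Take $p$ with $\lambda pK<1$ and consider a single server that receives work $K$ from each special. With $\omega_k=K\,\#\{\text{specials among }-1,\dots,-k\}-A_k$, the law of large numbers gives $\omega_k\to-\infty$ almost surely. The stationary workload just before customer $-k$ is $\max_{l\ge k}(\omega_l-\omega_k)$, which vanishes at any index $k$ where $\omega$ attains its maximum over $k\ge0$. So this workload was $0$ at some finite time in the past, and the busy period in progress just before time $0$, if there is one, has an almost surely finite start.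

In the $s$-server system started empty at customer $-n$, the total work jumps by at most $K$ at a special, by $0$ otherwise, and decreases at rate at least $1$ while positive. So it is bounded by the single-server workload. Let $W^{(n)}$ be the wait of customer $0$ in this system. It has the law of the wait of the $n$-th later customer in a system started empty, and by monotonicity of the recursion it is nondecreasing in $n$. Its limit $W$ therefore has the equilibrium law, and $EW^{(n)}\uparrow EW$.

Let $J$ be the number of specials in the single-server busy period in progress just before customer $0$ arrives ($J=0$ if there is none). When that busy period began the $s$-server system was empty. So, for all large $n$, $W^{(n)}=W$ is determined by those $J$ specials; customers with zero service leave the workloads unchanged at their arrival. Also $W$ is at most the total work, so $W\le JK$.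

If $J=k\ge1$, the busy period began with its first special, and its work, at most $kK$, is not exhausted at time $0$; so its $k$ specials have lags less than $kK$. Specials are chosen independently of the lags, hence
$$P(J=k)\le p^kE\tbinom{N(kK)}k\le p^kE2^{N(kK)}\le(c_3p)^k\qquad(k\ge1),\qquad c_3=3^{1+K/h}.$$

**Step C: the leading term.** Let
$$Q=\sum\min_i\,(S_{-k_i}-A_{k_i})^+,$$
the sum over all sets $\{k_1<\dots<k_s\}$ of special customers. A special in an earlier single-server busy period has lag at least $K$, because that busy period lasted at least $K$ after its arrival and ended by time $0$. Since $S\le K$, every set containing such a special contributes $0$. So only subsets of the $J$ specials matter.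

* If $J<s$: $Q=0$, and $W=0$, since fewer than $s$ customers with positive service have arrived since the system was empty, so there is always a free server.
* If $J=s$: each of these specials finds fewer than $s$ specials present and starts on arrival. At time $0$ those still in service occupy different servers. If all $s$ are present, $W$ is the smallest residual; otherwise $W=0$. In both cases $W=\min_i(S_{-k_i}-A_{k_i})^+=Q$.
* If $J=k>s$: $W\le kK$ and $Q\le K\binom ks\le K2^k$.

Hence $|EW-EQ|\le\sum_{k>s}(kK+K2^k)(c_3p)^k=O(p^{s+1})$. Each set of $s$ customers is special with probability $p^s$, and $\min_i(S_{-k_i}-A_{k_i})^+=\int_0^\infty\prod_i1\{S_{-k_i}>A_{k_i}+x\}\,dx$. Therefore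
$$EW=p^s\Phi(H)+O(p^{s+1}),\qquad\Phi(H)=\int_0^\infty E\sum_{k_1<\dots<k_s}\prod_{i=1}^s\bar H(A_{k_i}+x)\,dx, \tag{4}$$
and $\Phi(H)\le K\,E\binom{N(K)}s\le K\,E2^{N(K)}<\infty$.

### 10.2 Choice of $H$ and proof of Theorem 3

**Step D: a bad second difference.** We locate where nonconvexity is visible. The function $U$ is finite and nondecreasing, hence locally bounded, and a locally bounded midpoint-convex function is convex (Bernstein–Doetsch). Since $U$ is not convex, there are $0<d<w$ with $U(w+d)-2U(w)+U(w-d)<0$. As $U(t)=EN(t)$ is right-continuous, there is $\varepsilon>0$ with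
$$\Delta(y):=U(y+d)-2U(y)+U(y-d)<0\qquad\text{for }y\in[w,w+\varepsilon).$$

**Step E: the laws.** Let $\alpha=\inf\operatorname{supp}F$, $\ell=(s-1)\alpha+\tau$ with $0<\tau<\varepsilon$, and $v=\ell+w$. Let $H$ equal $\ell$ with probability $1-\eta$, and be distributed as a variable $\Xi$ with probability $\eta$. Under $G'$, $\Xi=v$; under $G''$, $\Xi=v\pm d$, equally likely. Write $H',H''$ for the two laws. Always $\Xi>\ell$, since $v-d=\ell+w-d>\ell$. Take $K=v+d$. Then $H'\le_cH''$, so $G'\le_cG''$, and $G'\ne G''$.

**Step F: expansion in $\eta$.** The point is that, to first order, one of the $s$ customers has the service time $\Xi$, and it must be the one with the largest lag. With $\bar\Xi(y)=P(\Xi>y)$, which is $1$ for $y<\ell$,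
$$\bar H(y)=1\{y<\ell\}+\eta\big(\bar\Xi(y)-1\{y<\ell\}\big),$$
and the second bracket vanishes for $y<\ell$. Write $y_i=A_{k_i}+x$, which increases in $i$. Expand the product in (4). Every term vanishes unless $y_s<K$, and is at most $1$ in absolute value, so each integral of a sum is bounded by $K\,E2^{N(K)}<\infty$. Hence $\Phi(H)=\Phi_0+\eta\Phi_1+O(\eta^2)$, with $\Phi_0$ common to both laws. In $\Phi_1$ one factor is replaced by $\bar\Xi-1\{\cdot<\ell\}$. If it is factor $i<s$, the remaining factors force $y_i<y_s<\ell$, and the term is $0$. So only $i=s$ remains:
$$\Phi_1=\int_0^\infty E\sum_{k_1<\dots<k_s}1\{y_{s-1}<\ell\}\big(\bar\Xi(y_s)-1\{y_s<\ell\}\big)dx .$$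

**Step G: reduction to $\Delta$.** Substitute $z=A_{k_{s-1}}+x$, so that $z$ runs over $[A_{k_{s-1}},\ell)$ and $y_s=z+(A_{k_s}-A_{k_{s-1}})$. Let $n(z)$ be the expected number of $(s-1)$-tuples $k_1<\dots<k_{s-1}$ with $A_{k_{s-1}}\le z$, that is, the distribution function at $z$ of the $(s-1)$-fold convolution of the measure $dU$. The increments $A_{k_s}-A_{k_{s-1}}$, over $k_s>k_{s-1}$, are independent of $A_1,\dots,A_{k_{s-1}}$ and have mean measure $dU$. In the difference of the two laws the term $1\{y_s<\ell\}$ cancels, so
$$\Phi_1''-\Phi_1'=\int_0^\ell n(z)\int_{(0,\infty)}\tfrac12\big[1\{z+t<v+d\}-2\cdot1\{z+t<v\}+1\{z+t<v-d\}\big]U(dt)\,dz .$$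
The inner integral is $\frac12\Delta(v-z)$ with left limits of $U$ in place of its values. These differ only for countably many $z$, so
$$\Phi_1''-\Phi_1'=\tfrac12\int_0^\ell n(z)\,\Delta(v-z)\,dz .$$

**Step H: the sign.** Every gap is at least $\alpha$ almost surely, so $n(z)=0$ for $z<(s-1)\alpha$. For $z>(s-1)\alpha$, $n(z)\ge P(A_{s-1}\le z)>0$. For $z\in((s-1)\alpha,\ell)$ we have $v-z=w+(\ell-z)\in(w,w+\tau)\subset[w,w+\varepsilon)$, so $\Delta(v-z)<0$. Hence $\Phi_1''<\Phi_1'$. Fix $\eta>0$ so small that $\Phi(H'')<\Phi(H')$, and then take $p$ small in (4). This gives $EW(G'')<EW(G')$ with $\rho=\lambda p\,EH/s$ arbitrarily small. $\blacksquare$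

### 10.3 Proof of Corollary 4

**Part 1.** As shown before Corollary 4, $F(0)=0$. By Theorem 3, $U$ is convex on $(0,\infty)$. It is finite, nondecreasing and right-continuous with $U(0)=0$. A finite convex function is the integral of its nondecreasing right derivative on compact subintervals of $(0,\infty)$, and $U(0+)=U(0)=0$ excludes mass at $0$. So $dU$ has a nondecreasing density. Since $U=\sum_{n\ge1}F^{*n}$, $dF\le dU$ as measures, so $F$ is absolutely continuous. The last sentence of part 1 is the contrapositive, for each $s\ge2$.

**Part 2.** Erlang-$k$ with mean $\lambda^{-1}$ is the law of the mean $\bar X$ of $k$ iid exponentials $X_1,\dots,X_k$ of rate $\lambda$. By symmetry $\bar X=E[X_1|\bar X]$, so conditional Jensen gives $\bar X\le_cX_1\sim M$. The $n$-fold convolution is a gamma law, and the renewal density is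
$$u(t)=\sum_{n\ge1}k\lambda e^{-k\lambda t}\frac{(k\lambda t)^{nk-1}}{(nk-1)!} .$$
Let $\omega=e^{2\pi i/k}$. Since $\frac1k\sum_{l=0}^{k-1}\omega^{l(\nu+1)}$ is $1$ if $k$ divides $\nu+1$ and $0$ otherwise, expanding the exponentials gives $\sum_{n\ge1}\frac{y^{nk-1}}{(nk-1)!}=\frac1k\sum_{l=0}^{k-1}\omega^le^{\omega^ly}$. Hence
$$u(t)=\lambda\sum_{l=0}^{k-1}\omega^le^{-k\lambda t(1-\omega^l)} .$$
The term $l=0$ is $\lambda$. Put $\theta=2\pi/k$. For $k\ge3$ the terms $l=1$ and $l=k-1$ are distinct and complex conjugate, and together they give
$$2\lambda e^{-k\lambda t(1-\cos\theta)}\cos(\theta+k\lambda t\sin\theta),\qquad\sin\theta\ne0 .$$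
The terms with $2\le l\le k-2$ have $\cos l\theta<\cos\theta$ and decay faster. At the arbitrarily large times where $\theta+k\lambda t\sin\theta$ is a multiple of $2\pi$, the displayed term is positive and dominates them, so $u>\lambda$ there. But $u(t)\to\lambda$ as $t\to\infty$, and a nondecreasing function with limit $\lambda$ cannot exceed $\lambda$. So $u$ is not nondecreasing. As $u$ is continuous and is the derivative of $U$, $U$ is not convex, and Theorem 3 applies for every $s\ge2$.

**Part 3.** Let $X\sim M$ and let $F_n$ be the law of $E[X\mid\lfloor nX\rfloor]$. By conditional Jensen, $F_n\le_cM$. It is discrete, because $\lfloor nX\rfloor$ takes countably many values, and it is coupled to $X$ within distance $1/n$, because $X$ and $E[X\mid\lfloor nX\rfloor]$ lie in the same closed interval of length $1/n$. So $F_n\to M$ weakly and in Wasserstein distance, while $F_n$ is not absolutely continuous. Apply part 1. $\blacksquare$
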